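# Partial regularity for splitting-type variational integrals

## 1. Two blocks with the same growth

Throughout, $n\ge 2$, $N\ge 1$, $\Omega\subset\mathbb R^n$ is open, and $x=(\tilde x,x_n)$ with $\tilde x\in\mathbb R^{n-1}$. For $Z\in\mathbb R^{nN}$ write $Z=(Z_1,\dots,Z_n)$ with $Z_i\in\mathbb R^N$, so that $Z_i$ corresponds to $\partial_iu$ when $u:\Omega\to\mathbb R^N$, and put $\tilde Z=(Z_1,\dots,Z_{n-1})$. Similarly $\tilde\nabla u=(\partial_1u,\dots,\partial_{n-1}u)$. We call $\tilde x$ horizontal and $x_n$ vertical. We study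

$$I[u,\Omega]=\int_\Omega F(\nabla u)\,dx,\qquad F(Z)=f(\tilde Z)+g(Z_n),\tag{1}$$

where $f,g\ge 0$ are of class $C^2$ and, for constants $0<\lambda\le\Lambda$ and exponents $2\le p\le q<\infty$,

$$\begin{aligned}\lambda(1+|\tilde Z|^2)^{\frac{p-2}2}|\tilde Y|^2&\le D^2f(\tilde Z)(\tilde Y,\tilde Y)\le\Lambda(1+|\tilde Z|^2)^{\frac{p-2}2}|\tilde Y|^2,\\ \lambda(1+|Z_n|^2)^{\frac{q-2}2}|Y_n|^2&\le D^2g(Z_n)(Y_n,Y_n)\le\Lambda(1+|Z_n|^2)^{\frac{q-2}2}|Y_n|^2.\end{aligned}\tag{2}$$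

A model is $f(X)=(1+|X|^2)^{p/2}$, $g(Y)=(1+|Y|^2)^{q/2}$. Indeed
$$D^2f(X)(W,W)=p(1+|X|^2)^{\frac{p-2}2}|W|^2+p(p-2)(1+|X|^2)^{\frac{p-4}2}(X\cdot W)^2,$$
which lies between $p$ and $p(p-1)$ times $(1+|X|^2)^{\frac{p-2}2}|W|^2$. The same computation applies to $g$.

**Definition (local minimizer).** A function $u\in W^1_{p,\rm loc}(\Omega;\mathbb R^N)$ is a local minimizer of (1) if $F(\nabla u)\in L^1_{\rm loc}(\Omega)$ and $\int_{\operatorname{spt}\varphi}F(\nabla u)\,dx\le\int_{\operatorname{spt}\varphi}F(\nabla u+\nabla\varphi)\,dx$ for all $\varphi\in W^1_p(\Omega;\mathbb R^N)$ with compact support in $\Omega$.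

**Definition (partial regularity).** $u$ is partially regular if there is an open set $\Omega_0\subset\Omega$ with $|\Omega\setminus\Omega_0|=0$ and $u\in C^{1,\alpha}(\Omega_0;\mathbb R^N)$ for all $\alpha\in(0,1)$. Hölder continuity is meant locally in $\Omega_0$.

The simplest case can be done on the spot. If $F(Z)=\frac12|Z|^2$ (so $p=q=2$), a local minimizer is weakly harmonic, hence smooth, and $\Omega_0=\Omega$. The quantitative form of this fact is that the mean square oscillation of $\nabla u$ on a ball of radius $\tau\rho$ is at most $C\tau^2$ times that on the concentric ball of radius $\rho$. For $p=q$ we recover such a decay, up to a small error, at almost every point.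

**Proposition 1 (equal exponents).** Let $p=q$. Every local minimizer $u\in W^1_{p,\rm loc}(\Omega;\mathbb R^N)\cap L^\infty_{\rm loc}(\Omega;\mathbb R^N)$ of (1) is partially regular.

The proof occupies Sections 2 to 5. The tools in Sections 2, 3 and 5 do not need $p=q$, so I write them for $2\le p\le q$. Only Section 4 uses equality of the exponents, and there we will see which line uses it.

## 2. Convexity estimates, competitors and excess

Fix $L_0<\infty$ and put $L=L_0+1$. The letters $C,c>0$ denote constants that depend only on $F$ (including $\lambda,\Lambda,p,q$), $n$, $N$, $L_0$, and, from Section 7 on, on a bound $M$ for $|u|$ and a number $\beta\in(0,1)$. They may change from line to line. Put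

$$\mathbf f(X)=|X|^2+|X|^p,\qquad \mathbf g(Y)=|Y|^2+|Y|^q,\qquad \mathbf h(Z)=\mathbf f(\tilde Z)+\mathbf g(Z_n),\tag{3}$$

with $\mathbf f,\mathbf g$ used for vectors of any dimension. For instance, $\mathbf f(X)=2|X|^2$ if $p=2$. The function $\mathbf h$ is convex, and

$$\mathbf h(Z+W)\le2^{q-1}(\mathbf h(Z)+\mathbf h(W)),\quad |Z|^2\le\mathbf h(Z),\quad|Z|^p\le C\mathbf h(Z),\quad \mathbf h(Z)\le2|Z|^2\ \text{ if }|Z|\le1.\tag{4}$$

The first inequality comes from $|a+b|^r\le2^{r-1}(|a|^r+|b|^r)$ for $r\in\{2,p,q\}$, and the third from $|Z|^p\le C(|\tilde Z|^p+|Z_n|^p)$ and $|Z_n|^p\le|Z_n|^2+|Z_n|^q$. The others are immediate.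

For $A\in\mathbb R^{nN}$ we remove the affine part of $F$ at $A$:
$$F_A(Z)=F(A+Z)-F(A)-DF(A)Z=f_A(\tilde Z)+g_A(Z_n),$$
with $f_A(X)=f(\tilde A+X)-f(\tilde A)-Df(\tilde A)X$ and $g_A$ defined analogously. For $a\in\mathbb R^N$ we also write $g_a(Y)=g(a+Y)-g(a)-Dg(a)Y$. All these functions are convex, nonnegative, and vanish at $0$.

**Lemma 1.** There are $c_0>0$ and a nondecreasing $\omega_1$ with $\omega_1(\delta)\to0$ as $\delta\to0$ such that the following hold.

(a) For **all** $A$: $f_A\ge c_0\mathbf f$ and $g_A\ge c_0\mathbf g$.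

(b) For $|A|\le L+1$: $f_A\le C\mathbf f$, $g_A\le C\mathbf g$, $|Df_A(X)|\le C(|X|+|X|^{p-1})$, $|Dg_A(Y)|\le C(|Y|+|Y|^{q-1})$.

(c) For $|A|,|B|\le L+1$: $|F_B(Z)-F_A(Z)|\le\omega_1(|B-A|)\,\mathbf h(Z)$.

(d) For $|A|\le L+1$ and $\kappa\in(0,1)$: $f_A(X+Y)\le f_A(X)+\kappa\mathbf f(X)+C_\kappa\mathbf f(Y)$ with some $C_\kappa\ge1$.

*Proof.* (a) We have $g_A(Y)=\int_0^1(1-s)D^2g(A_n+sY)(Y,Y)\,ds$. If $s,s'$ both lie in $\{s:|A_n+sY|<|Y|/8\}$, then $|s-s'||Y|<|Y|/4$, so this set lies in an interval of length at most $\frac14$. Hence on a subset of $[0,\frac34]$ of measure at least $\frac12$ we have $|A_n+sY|\ge|Y|/8$ and $1-s\ge\frac14$. By (2),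
$$g_A(Y)\ge\tfrac18\lambda\max\{1,(|Y|/8)^{q-2}\}|Y|^2\ge c_0\mathbf g(Y).$$
The argument for $f_A$ is the same.

(b) By (2), $|D^2g(A_n+sY)|\le C(1+|Y|^{q-2})$ for $|A|\le L+1$. Insert this in the formula for $g_A$ and in $Dg_A(Y)=\int_0^1D^2g(A_n+sY)Y\,ds$. The same works for $f$.

(c) We treat $f$; $g$ is analogous. If $|X|\le1$, then
$$|f_B(X)-f_A(X)|\le\int_0^1(1-s)|D^2f(\tilde B+sX)-D^2f(\tilde A+sX)|\,ds\,|X|^2,$$
and $D^2f$ is uniformly continuous on bounded sets. If $|X|>1$, write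
$$f_B(X)-f_A(X)=[f(\tilde B+X)-f(\tilde A+X)]-[f(\tilde B)-f(\tilde A)]-(Df(\tilde B)-Df(\tilde A))X.$$
Since $|Df(W)|\le C(1+|W|^{p-1})$, this is bounded by $C|B-A|(1+|X|^{p-1}+|X|)\le C|B-A||X|^p$.

(d) By the mean value theorem and (b), $f_A(X+Y)-f_A(X)\le C(|X|+|Y|+|X|^{p-1}+|Y|^{p-1})|Y|$. Young's inequality turns $|X||Y|$ into $\kappa|X|^2+C_\kappa|Y|^2$ and $|X|^{p-1}|Y|$ into $\kappa|X|^p+C_\kappa|Y|^p$, up to adjusting constants. $\square$

**Admissible competitors.** From (a) with $A=0$ and Young's inequality, $f(X)\ge c|X|^p-C$ and $g(Y)\ge c|Y|^q-C$. So $F(\nabla u)\in L^1_{\rm loc}$ gives $\tilde\nabla u\in L^p_{\rm loc}$ and $\partial_nu\in L^q_{\rm loc}$.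

**Definition (admissible).** $\psi\in W^{1,p}(\Omega;\mathbb R^N)$ is admissible if it has compact support in $\Omega$ and $\partial_n\psi\in L^q$.

For example, if $u$ is locally bounded and $\chi\in C_c^\infty(\Omega)$, then $\chi u$ is admissible: $\partial_n(\chi u)=\chi\,\partial_nu+u\,\partial_n\chi$ lies in $L^q$ because $u$ is bounded on $\operatorname{spt}\chi$. For admissible $\psi$ and compact $K$ with $\operatorname{spt}\psi\subset K\subset\Omega$,

$$\int_KF(\nabla u)\le\int_KF(\nabla u+\nabla\psi)<\infty,\qquad \int DF(\nabla u):\nabla\psi\,dx=0.\tag{5}$$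

The first statement is minimality together with $F(Z)\le C(1+|\tilde Z|^p+|Z_n|^q)$. The second follows by differentiating $t\mapsto\int_KF(\nabla u+t\nabla\psi)$ at $t=0$. Dominated convergence applies, since for $|t|\le 1$ the derivative of the integrand is bounded by
$$C(1+|\tilde\nabla u|+|\tilde\nabla\psi|)^{p-1}|\tilde\nabla\psi|+C(1+|\partial_nu|+|\partial_n\psi|)^{q-1}|\partial_n\psi|,$$
which is integrable by Hölder's inequality.

**Excess.** Let $B'_r(\tilde y)\subset\mathbb R^{n-1}$ be balls, $Z_r(y)=B'_r(\tilde y)\times(y_n-r,y_n+r)$, and let $|Z_r|$ be the measure of $Z_r(y)$. Write $(\nabla u)_{y,\rho}$ for the mean value of $\nabla u$ over $Z_\rho(y)$, and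
$$E(y,\rho)=\frac1{|Z_\rho|}\int_{Z_\rho(y)}\mathbf h\big(\nabla u-(\nabla u)_{y,\rho}\big)\,dx .$$
By (4) and Jensen, for every $A$,
$$E(y,\rho)\le\frac C{|Z_\rho|}\int_{Z_\rho(y)}\mathbf h(\nabla u-A)\,dx,\qquad E(y,r)\le C(\rho/r)^nE(y',\rho)\ \text{ if }Z_r(y)\subset Z_\rho(y').\tag{6}$$

**Lemma 2 (iteration).** Let $\Theta:[0,1]\to[0,\infty)$ be bounded with $\Theta(s)\le\delta\Theta(s')+a(s'-s)^{-q}+b$ for $0\le s<s'\le1$, where $\delta<1$ and $a,b\ge0$. Then $\Theta(0)\le C(\delta,q)(a+b)$.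

*Proof.* Choose $\mu\in(0,1)$ with $\delta\mu^{-q}<1$, and let $s_0=0$, $s_{i+1}=s_i+(1-\mu)\mu^i$, so $s_i\uparrow1$. Iterating, $\Theta(0)\le\delta^k\Theta(s_k)+\sum_{i<k}\delta^i\big(a(1-\mu)^{-q}\mu^{-iq}+b\big)$. Let $k\to\infty$. $\square$

## 3. A smooth background close to the minimizer

We compare $u$ with a mollified version of itself. The point is that the second derivatives of the mollification are controlled by the excess with a constant that does *not* depend on how fine the mollification is.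

Let $\phi$ be an even standard mollifier supported in the unit ball, $\phi_r=r^{-n}\phi(\cdot/r)$, and $\sigma\in(0,\frac18]$. At scale $\rho$ put
$$\bar u=u*\phi_{\sigma\rho},\qquad z=u-\bar u,\qquad B(x)=\nabla\bar u(x).$$

**Lemma 3.** There are constants $C_1,C_*$, independent of $\sigma$, and $\varepsilon_1(\sigma)>0$ such that the following holds. Let $u$ be a local minimizer, $\overline{Z_\rho(y)}\subset\Omega$, $0<\rho\le1$, $|(\nabla u)_{y,\rho}|\le L$ and $E:=E(y,\rho)\le\varepsilon_1(\sigma)$. Then on $Z_{\rho/2}(y)$: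

(i) $\rho|\nabla^2\bar u|\le C_*E^{1/2}$;

(ii) $|\nabla\bar u-(\nabla u)_{y,\rho}|\le C_1\sigma^{-n/2}E^{1/2}$;

(iii) $\frac1{|Z_{\rho/2}|}\int_{Z_{\rho/2}(y)}\mathbf h(\nabla z)\le CE$;

(iv) $\frac1{|Z_{\rho/2}|}\int_{Z_{\rho/2}(y)}\mathbf f(z/\rho)\le C\sigma^2E$.

*Proof.* Let $A_y=(\nabla u)_{y,\rho}$. On $Z_{\rho/2}(y)$ the mollification uses only values of $u$ in $Z_{5\rho/8}(y)$.

**Items (ii), (iii), (iv).** These are elementary. For (ii), $|\nabla\bar u-A_y|\le|\nabla u-A_y|*\phi_{\sigma\rho}$, and Cauchy–Schwarz bounds this by $(|Z_\rho|E)^{1/2}\|\phi_{\sigma\rho}\|_{L^2}\le C(\rho^nE)^{1/2}(\sigma\rho)^{-n/2}$. For (iii), $\mathbf h(\nabla z)\le C(\mathbf h(\nabla u-A_y)+\mathbf h(\nabla\bar u-A_y))$, and by Jensen $\mathbf h(\nabla\bar u-A_y)\le\mathbf h(\nabla u-A_y)*\phi_{\sigma\rho}$; integrate. For (iv), an even mollifier reproduces affine functions, so $z=v-v*\phi_{\sigma\rho}$ with $v=u-A_yx$. For $|\xi|\le\sigma\rho$ and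 $r\in\{2,p\}$ we have $\|v-v(\cdot-\xi)\|_{L^r(Z_{\rho/2}(y))}\le|\xi|\,\|\nabla v\|_{L^r(Z_\rho(y))}$. Hence $\|z\|_{L^r(Z_{\rho/2}(y))}\le\sigma\rho\|\nabla v\|_{L^r(Z_\rho(y))}$. Now use $|Z|^r\le C\mathbf h(Z)$ and $\sigma^p\le\sigma^2$.

**Item (i).** The purpose is to show that, after blow-up, $u$ looks like a solution of a constant-coefficient elliptic system, whose second derivatives are bounded; mollifying does not increase them. If $E=0$, then $u$ is affine on $Z_\rho(y)$ and $\nabla^2\bar u=0$. Suppose (i) fails for every choice of $\varepsilon_1(\sigma)$, with $C_*$ fixed below. Then there are local minimizers $u_k$ on $Z_{\rho_k}(y_k)$ with excess $\mu_k^2\to0$, $\mu_k>0$, and $A_k=(\nabla u_k)_{y_k,\rho_k}$, $|A_k|\le L$, for which (i) is violated. Since $F$ does not depend on $x$, the function $x\mapsto\rho_k^{-1}u_k(y_k+\rho_kx)$ is a local minimizer on $Z_1=Z_1(0)$. Put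
$$w_k=\mu_k^{-1}\big(\rho_k^{-1}u_k(y_k+\rho_k\,\cdot)-A_kx-c_k\big),\qquad c_k\text{ such that }\int_{Z_1}w_k=0 .$$
Then $\frac1{|Z_1|}\int_{Z_1}\mathbf h(\mu_k\nabla w_k)=\mu_k^2$, and so $\frac1{|Z_1|}\int_{Z_1}|\nabla w_k|^2\le1$ by (4). With Poincaré's inequality, for a subsequence, $A_k\to A_\infty$, $w_k\rightharpoonup w$ in $W^{1,2}(Z_1)$, $w_k\to w$ in $L^2(Z_1)$, and $\mu_k\nabla w_k\to0$ a.e. For $\varphi\in C_c^\infty(Z_1)$ the Euler equation gives
$$0=\mu_k^{-1}\int\big(DF(A_k+\mu_k\nabla w_k)-DF(A_k)\big):\nabla\varphi .$$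
On $\{\mu_k|\nabla w_k|>1\}$ we use Lemma 1(b). For $|Z|>1$,
$$|Z|+|\tilde Z|^{p-1}+|Z_n|^{q-1}\le C(|Z|^2+1+|\tilde Z|^p+|Z_n|^q)\le C\mathbf h(Z).$$
So this set contributes at most $C_\varphi\mu_k^{-1}\int\mathbf h(\mu_k\nabla w_k)=O(\mu_k)$. On the complement the integrand, including $\mu_k^{-1}$, equals $\int_0^1D^2F(A_k+s\mu_k\nabla w_k)\,ds\,(\nabla w_k,\nabla\varphi)$. Its coefficients, times the indicator function of the complement, are bounded and converge a.e. to $D^2F(A_\infty)$. Multiplied by $\nabla\varphi$ they converge strongly in $L^2$, while $\nabla w_k$ converges weakly. Hence $\int D^2F(A_\infty)(\nabla w,\nabla\varphi)=0$.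

By (2), $D^2F(A_\infty)(Y,Y)\ge\lambda|Y|^2$, and $|A_\infty|\le L$ bounds the coefficients. The interior estimate for constant-coefficient elliptic systems gives $\sup_{Z_{5/8}}|\nabla^2w|\le C\|\nabla w\|_{L^2(Z_1)}\le\frac12C_*$, which defines $C_*>0$, independent of $\sigma$. Now $\nabla^2(w_k*\phi_\sigma)=w_k*\nabla^2\phi_\sigma\to\nabla^2(w*\phi_\sigma)$ uniformly on $Z_{1/2}$. There $|\nabla^2(w*\phi_\sigma)|=|(\nabla^2w)*\phi_\sigma|\le\frac12C_*$, because $\sigma\le\frac18$. But $\nabla^2(w_k*\phi_\sigma)$ is the rescaled function $\rho_k\nabla^2\bar u_k/\mu_k$, and violation of (i) means that its supremum over $Z_{1/2}$ exceeds $C_*$. This is a contradiction. $\square$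

The next lemma turns minimality of $u$ into almost-minimality of $z$ for the shifted energy.

**Lemma 4 (comparison).** Let $D$ be a bounded open set with $|\partial D|=0$, $\overline D\subset\Omega$, $\bar u$ defined near $\overline D$, and $|B|\le L+1$ on $D$. Let $w$ be admissible with $\operatorname{spt}w\subset\overline D$. Then
$$\int_DF_B(\nabla z)\le\int_DF_B(\nabla z-\nabla w)+C\int_D|\nabla^2\bar u||w|.$$

*Proof.* By (5), $\int_DF(\nabla u)\le\int_DF(\nabla u-\nabla w)$. Since $\nabla u=B+\nabla z$, insert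
$$F(\nabla u)=F(B)+DF(B):\nabla z+F_B(\nabla z),$$
$$F(\nabla u-\nabla w)=F(B)+DF(B):(\nabla z-\nabla w)+F_B(\nabla z-\nabla w).$$
All terms are integrable, and we obtain the claim with $-\int_DDF(B):\nabla w$ as last term. As $DF(\nabla\bar u)$ is $C^1$ near $\overline D$ and $w$ has compact support, this equals $\int\operatorname{div}(DF(\nabla\bar u))\cdot w\le C\int_D|\nabla^2\bar u||w|$. $\square$

## 4. Excess decay when $p=q$

In this section $p=q$. The next lemma is to show that the part $z$ carries only a small fraction of the excess.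

**Lemma 5 (Caccioppoli inequality, $p=q$).** In the situation of Lemma 3 let also $C_1\sigma^{-n/2}E^{1/2}\le1$. Then $\int_{Z_{\rho/4}(y)}\mathbf h(\nabla z)\le C\sigma\rho^nE$, with $C$ independent of $\sigma$.

*Proof.* By Lemma 3(ii), $|B|\le L+1$ on $Z_{\rho/2}(y)$. Let $D^s=Z_{(1+s)\rho/4}(y)$, $0\le s\le1$. For $s<s'$ take a cut-off $0\le\chi\le1$ with $\chi=1$ on $D^s$, $\operatorname{spt}\chi\subset\overline{D^{s'}}$ and $|\nabla\chi|\le\frac C{(s'-s)\rho}$. Since $p=q$, $w=\chi z$ is admissible, and $\nabla z-\nabla w=(1-\chi)\nabla z-z\otimes\nabla\chi$ vanishes on $D^s$. Lemma 4 on $D^{s'}$ together with Lemma 1(a),(b) and (4) gives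
$$c_0\int_{D^s}\mathbf h(\nabla z)\le C\int_{D^{s'}\setminus D^s}\mathbf h(\nabla z)+\frac C{(s'-s)^q}\int_{D^1}\big(\mathbf f(z/\rho)+\mathbf g(z/\rho)\big)+C\int_{D^1}|\nabla^2\bar u||z|.\tag{7}$$
Because $p=q$, $\mathbf g=\mathbf f$. Add $C\int_{D^s}\mathbf h(\nabla z)$ to both sides, divide by $c_0+C$, and apply Lemma 2 to $\Theta(s)=\int_{D^s}\mathbf h(\nabla z)$ with $\delta=\frac{C}{c_0+C}$:
$$\int_{D^0}\mathbf h(\nabla z)\le C\int_{D^1}\mathbf f(z/\rho)+C\int_{D^1}\rho|\nabla^2\bar u|\,|z/\rho|.$$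
By Lemma 3(iv) the first term is at most $C\sigma^2\rho^nE$. By Cauchy–Schwarz and Lemma 3(i),(iv) the second is at most $C(\rho^nE)^{1/2}(\sigma^2\rho^nE)^{1/2}=C\sigma\rho^nE$. $\square$

**Step 1: decay.** Let $\tau\le\frac18$ and $A'=\nabla\bar u(y)$. On $Z_{\tau\rho}(y)$, Lemma 3(i) gives $|\nabla\bar u-A'|\le2C_*\tau E^{1/2}$. If $E$ is so small that this is at most $1$, then $\mathbf h(\nabla\bar u-A')\le C\tau^2E$. By (6) and $\nabla u-A'=(\nabla\bar u-A')+\nabla z$,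
$$E(y,\tau\rho)\le C\tau^2E+\frac C{|Z_{\tau\rho}|}\int_{Z_{\tau\rho}(y)}\mathbf h(\nabla z)\le(C_2\tau^2+C_2\tau^{-n}\sigma)E(y,\rho).$$
Fix $\tau$ with $C_2\tau\le\frac12$, then $\sigma$ with $C_2\tau^{-n}\sigma\le\frac12\tau$. We get $\varepsilon_2>0$ such that
$$|(\nabla u)_{y,\rho}|\le L,\ E(y,\rho)\le\varepsilon_2\quad\Longrightarrow\quad E(y,\tau\rho)\le\tau E(y,\rho).$$

**Step 2: iteration.** Suppose $|(\nabla u)_{y,\rho_0}|\le L_0+\frac12$ and $E(y,\rho_0)\le\varepsilon_3\le\varepsilon_2$, where $\tau^{-n/2}\varepsilon_3^{1/2}/(1-\tau^{1/2})\le\frac12$. Then $E(y,\tau^k\rho_0)\le\tau^kE(y,\rho_0)$ and $|(\nabla u)_{y,\tau^k\rho_0}|\le L$ for all $k$. This is an induction using Step 1 and $|(\nabla u)_{y,\tau^{j+1}\rho_0}-(\nabla u)_{y,\tau^j\rho_0}|^2\le\tau^{-n}E(y,\tau^j\rho_0)$, whose square roots sum to at most $\frac12$.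

**Step 3: almost every point.** By Lebesgue's theorem, for a.e. $x_0$ we have $\frac1{|Z_\rho|}\int_{Z_\rho(x_0)}\mathbf h(\nabla u-\nabla u(x_0))\to0$ as $\rho\to0$. With $L_0=|\nabla u(x_0)|$, the hypotheses of Step 2 hold (with strict inequality) at $x_0$ for some $\rho_0$. Since $(\nabla u)_{y,\rho_0}$ and $E(y,\rho_0)$ are continuous in $y$, they hold for all $y$ near $x_0$. Hence $\frac1{|Z_r|}\int_{Z_r(y)}|\nabla u-(\nabla u)_{y,r}|^2\le C'r$ for such $y$ and $r\le\rho_0$. Campanato's theorem says that a bound $C'r^{2\mu}$ for this mean square oscillation, uniform in $y$ and small $r$, implies local $C^{0,\mu}$ continuity; so $\nabla u$ is $C^{0,1/2}$ near $x_0$. Lemma 7 of the next section upgrades this to every exponent and completes the proof of Proposition 1. $\square$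

## 5. From one Hölder exponent to all of them

Here $2\le p\le q$ is arbitrary and $u$ is a locally bounded local minimizer. Let
$$\mathcal V(Z)=\Big((1+|\tilde Z|^2)^{\frac{p-2}4}\tilde Z,\ (1+|Z_n|^2)^{\frac{q-2}4}Z_n\Big),\qquad\nu=\mathcal V(\nabla u)\in L^2_{\rm loc}(\Omega).$$

**Lemma 6.** (a) For all $Z,Z'$:
$$c\,\mathbf h(Z-Z')\le|\mathcal V(Z)-\mathcal V(Z')|^2\le C\,(DF(Z)-DF(Z')):(Z-Z').\tag{8}$$
(b) Let $\Delta v(x)=v(x+he_\gamma)-v(x)$ with $h\in\mathbb R$ small, and let $\chi\in C_c^\infty(\Omega)$. Then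
$$\int\chi^2|\Delta\nu|^2\le C_\chi\int_{\operatorname{spt}\chi}\Big[\big(1+|\tilde\nabla u|^{p-2}+|\tilde\nabla u(\cdot+he_\gamma)|^{p-2}\big)+\big(1+|\partial_nu|^{q-2}+|\partial_nu(\cdot+he_\gamma)|^{q-2}\big)\Big]|\Delta u|^2.\tag{9}$$

*Proof.* (a) We treat the $p$-part $V(\xi)=(1+|\xi|^2)^a\xi$, $a=\frac{p-2}4\ge0$, with $W=X-Y$. We have $DV(\xi)(W,W)=(1+|\xi|^2)^a|W|^2+2a(1+|\xi|^2)^{a-1}(\xi\cdot W)^2\ge(1+|\xi|^2)^a|W|^2$. By the measure argument of Lemma 1(a), $(V(X)-V(Y))\cdot W=\int_0^1DV(Y+sW)(W,W)\,ds\ge c(|W|^2+|W|^{2+2a})$. Hence $|V(X)-V(Y)|\ge c(|W|+|W|^{p/2})$; square it. For the upper bound, $|DV(\xi)|\le C(1+|\xi|^2)^a$ and Cauchy–Schwarz in $s$ give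
$$|V(X)-V(Y)|^2\le C\int_0^1(1+|Y+sW|^2)^{\frac{p-2}2}ds\,|W|^2\le C(Df(X)-Df(Y))\cdot W.$$
The $q$-part is the same.

(b) As $u$ is locally bounded, $\psi=\chi^2\Delta u$ is admissible, and so is its translate $\psi(\cdot-he_\gamma)$. Subtracting the two Euler equations, $\int\Delta(DF(\nabla u)):\nabla(\chi^2\Delta u)=0$. With $\mathbb A=\int_0^1D^2F(\nabla u+s\nabla\Delta u)\,ds$ we have $\Delta(DF(\nabla u))=\mathbb A\nabla\Delta u$, so
$$\int\chi^2\mathbb A(\nabla\Delta u,\nabla\Delta u)=-2\int\chi\,\mathbb A(\nabla\Delta u,\Delta u\otimes\nabla\chi).$$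
The left side is finite, because $\Delta(DF(\nabla u)):\nabla\Delta u\in L^1_{\rm loc}$. Cauchy–Schwarz for the nonnegative form $\mathbb A$ gives $\int\chi^2\mathbb A(\nabla\Delta u,\nabla\Delta u)\le4\int\mathbb A(\Delta u\otimes\nabla\chi,\Delta u\otimes\nabla\chi)$. By (8) the left side controls $\int\chi^2|\Delta\nu|^2$. Since $D^2F$ is block diagonal, (2) bounds the right side by that of (9). $\square$

**Lemma 7.** If $\nabla u$ is continuous on an open set $U\subset\Omega$, then $u\in C^{1,\alpha}_{\rm loc}(U)$ for all $\alpha\in(0,1)$.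

*Proof.* On compact subsets of $U$, $\nabla u$ is bounded, so for $\chi\in C_c^\infty(U)$ the right side of (9) is at most $Ch^2$ for every direction $\gamma$. Since $|\Delta\nu|^2\ge c|\nabla\Delta u|^2$ by (8), $u\in W^{2,2}_{\rm loc}(U)$. Testing the Euler equation with $\partial_\gamma\varphi$, $\varphi\in C_c^\infty(U)$, and integrating by parts shows that $v=\partial_\gamma u$ solves
$$\int a(x)(\nabla v,\nabla\varphi)\,dx=0,\qquad a=D^2F(\nabla u).$$
On a compact subset of $U$ the form $a$ is bounded, satisfies $a(Y,Y)\ge\lambda|Y|^2$, and has a modulus of continuity $\omega$. Let $B_R(y)$ be a ball in this subset, and let $v_0\in v+W^{1,2}_0(B_R(y))$ solve the system with coefficients frozen at $y$. Constant-coefficient theory gives $\int_{B_r}|\nabla v_0|^2\le C(r/R)^n\int_{B_R}|\nabla v_0|^2$ for $r\le R$, and $\int_{B_R}|\nabla v_0|^2\le C\int_{B_R}|\nabla v|^2$. Testing the difference of the two systems with $v-v_0$,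
$$\lambda\int_{B_R}|\nabla(v-v_0)|^2\le\int_{B_R}(a(y)-a(x))(\nabla v,\nabla(v-v_0)),$$
so $\int_{B_R}|\nabla(v-v_0)|^2\le C\omega(R)^2\int_{B_R}|\nabla v|^2$. Hence
$$\int_{B_r(y)}|\nabla v|^2\le C\big[(r/R)^n+\omega(R)^2\big]\int_{B_R(y)}|\nabla v|^2 .$$
Given $\epsilon\in(0,n)$, choose $t\in(0,1)$ with $2Ct^\epsilon\le1$ and then $R_0$ with $\omega(R_0)^2\le t^n$. For $R\le R_0$ we get $\int_{B_{tR}}|\nabla v|^2\le t^{n-\epsilon}\int_{B_R}|\nabla v|^2$, and by iteration $\int_{B_r(y)}|\nabla v|^2\le C_\epsilon r^{n-\epsilon}$, locally uniformly in $y$. Poincaré's inequality gives $\int_{B_r(y)}|v-v_{B_r(y)}|^2\le C r^{n+2-\epsilon}$, where $v_{B_r(y)}$ is the mean of $v$ over $B_r(y)$. By Campanato's theorem, $v\in C^{0,1-\epsilon/2}_{\rm loc}(U)$ for every small $\epsilon>0$. $\square$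

## 6. Unequal exponents: where the vertical cut-off fails

Now let $p<q$. The preprint "Splitting-Type Variational Integrals" considers (1), (2) for $n\ge3$ under the structure condition
$$f(X_1,\dots,X_{n-1})=\hat f(|X_1|,\dots,|X_{n-1}|),\qquad g(X_n)=\hat g(|X_n|),\tag{10}$$
with $\hat g$ increasing and $\hat f$ increasing in each argument. Its Theorem 1.1 states that locally bounded local minimizers are partially regular if
$$\text{(H1)}\ \ q\le p+2\qquad\text{and}\qquad\text{(H2)}\ \ q\le p\,\frac n{n-2}.$$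
It is also known that under (2), (10) and $q\le2p+2$, locally bounded local minimizers have higher integrability of the gradient. The question is whether partial regularity holds when (H1) and (H2) are replaced by the single condition $q\le2p+2$. For example, with $n=5$, $p=2$, (H1) and (H2) together allow $q\le\frac{10}3$, and the question is about $q\le6$. The answer is yes, and more holds. Put
$$\theta:=p/q\in(0,1].$$

**Theorem 1.** Let $n\ge2$, $N\ge1$, $2\le p\le q<\infty$, and let $F$ satisfy (1), (2) with $f,g\in C^2$ nonnegative. Every local minimizer $u\in W^1_{p,\rm loc}(\Omega;\mathbb R^N)\cap L^\infty_{\rm loc}(\Omega;\mathbb R^N)$ of (1) is partially regular: there is an open $\Omega_0\subset\Omega$ with $|\Omega\setminus\Omega_0|=0$ and $u\in C^{1,\alpha}(\Omega_0;\mathbb R^N)$ for all $\alpha\in(0,1)$.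

In particular, the statement asked about ($n\ge3$, (10), $q\le2p+2$) is true. Condition (10) is not used.

**The failing line.** Repeat Section 4 with $p<q$. Everything stands except the second term on the right of (7): now $\mathbf g(z/\rho)=|z/\rho|^2+|z/\rho|^q$, while Lemma 3(iv) controls only the powers $2$ and $p$. Using $|z|\le2M$ costs a factor: $|z/\rho|^q\le(2M/\rho)^{q-p}|z/\rho|^p$, and $\rho^{-(q-p)}$ is unbounded as $\rho\to0$. Gradient smallness does not help either, because of thin vertical tubes.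

**Example (a tube).** Let $n=5$, $p=2$, $q=6$, $N=1$. For $\rho<1$ let $r=\rho^{5/2}$ and $v(x)=\eta_0(\tilde x/r)$ with $\eta_0\in C_c^\infty(B'_1)$, $0\le\eta_0\le1$, $\eta_0=1$ on $B'_{1/2}$. Then $|v|\le1$, $\partial_nv=0$, and $\mathbf h(\nabla v)=2|\tilde\nabla v|^2$ is of size $r^{-2}$ on a fraction $(r/\rho)^4=\rho^6$ of $Z_\rho(0)$, so
$$\frac1{|Z_\rho|}\int_{Z_\rho}\mathbf h(\nabla v)\le C\rho^6\cdot\rho^{-5}=C\rho,\qquad\frac1{|Z_\rho|}\int_{Z_\rho}|v/\rho|^6\ge c\,\rho^6\cdot\rho^{-6}=c .$$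
So no bound of the cut-off term $|z/\rho|^q$ by the energy $\mathbf h(\nabla z)$ can hold uniformly in $\rho$ for functions with $|z|\le1$.

**A longer vertical cut-off.** Cut off vertically over the length $\ell=\rho^\theta\ge\rho$ instead of $\rho$. Since $\ell^q=\rho^p$,
$$|z/\ell|^q\le(2M)^{q-p}|z/\rho|^p\qquad\text{if }|z|\le2M,\tag{11}$$
with no loss. In the tube example, $\ell=\rho^{1/3}$ and $|v/\ell|^6\le|v/\rho|^2$. The price is that we must work on tall cylinders $B'_\rho\times(-T,T)$ with $T\gtrsim\ell$. For $T\ll\ell$ the resulting estimate loses a factor of order $\ell/T$, which for $T=\rho$ is $\rho^{\theta-1}$, unbounded. So for shorter windows we need competitors of a different kind. They interpolate linearly in $x_n$ between two slices of $z$, and for a splitting integrand they need no $L^q$ bound on $z$ at all.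

Since we work with vertical averages, regular points are detected on a tall stack of cylinders.

**Theorem 2 ($\varepsilon$-regularity).** Let $\beta\in(0,1)$, $M,L_0<\infty$. There are $\varepsilon_*,\rho_*\in(0,1)$, depending only on $F,p,q,n,N,\beta,M,L_0$, such that: if $u$ is a local minimizer, $|u|\le M$ a.e. in an open set $\Omega''\subset\Omega$, $|A|\le L_0$, $0<\rho_0\le\rho_*$, $\overline{Z_{2\rho_0}(x_0+se_n)}\subset\Omega''$ for $|s|\le\rho_0^{\theta/2}$, and
$$\sup_{|s|\le\rho_0^{\theta/2}}\frac1{|Z_{2\rho_0}|}\int_{Z_{2\rho_0}(x_0+se_n)}\mathbf h(\nabla u-A)\,dx\le\varepsilon_*\,\rho_0^\beta,\tag{12}$$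
then there is a neighborhood of $x_0$ on which $u\in C^{1,\alpha}$ for all $\alpha<1$.

Sections 7 to 9 prove Theorem 2. Section 10 shows that a.e. point satisfies (12). In Sections 7 to 9 all cylinders lie in $\Omega''$, where $|u|\le M$ and hence $|z|\le2M$, and all radii are at most $1$.

## 7. The Caccioppoli inequality on cylinders of height $\rho^{p/q}$

**Setting.** Fix $\tilde y$, $\rho$ and a vertical center, taken to be $0$. Write $E(s)=E((\tilde y,s),\rho)$, which is continuous in $s$, and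
$$\mathcal E(S)=\frac1{2S}\int_{-S}^SE(s)\,ds .$$
Let $|A|\le L_0$, and let the parameters satisfy $\varepsilon'\le\frac12$, $\varepsilon\le\varepsilon_1(\sigma)$, $C_1\sigma^{-n/2}\varepsilon^{1/2}\le\varepsilon'$.

**Definition (H).** We say that (H) holds on $(-S,S)$ if for all $|s|<S$ we have $|(\nabla u)_{(\tilde y,s),\rho}-A|\le\varepsilon'$ and $E(s)\le\varepsilon$, and the closure of $\bigcup_{|s|<S}Z_\rho(\tilde y,s)$ is a compact subset of $\Omega''$.

Under (H), $|(\nabla u)_{(\tilde y,s),\rho}|\le L$, so Lemma 3 applies at every $(\tilde y,s)$. By its part (ii), $|B-A|\le2\varepsilon'$ and $|B|\le L$ on $D=B'_{\rho/2}(\tilde y)\times(-S,S)$.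

**Lemma 3, stacked.** The purpose is to turn Lemma 3 into a statement on tall cylinders. Let $S\ge\rho/2$. Each height $t\in(-S,S)$ lies in $(s-\frac\rho2,s+\frac\rho2)$ for a set of $s\in(-S,S)$ of measure at least $\rho/2$. So for $G\ge0$, $\frac\rho2\int_DG\le\int_{-S}^S\int_{Z_{\rho/2}(\tilde y,s)}G\,dx\,ds$, and Lemma 3(i),(iii),(iv) yield
$$\int_D\mathbf h(\nabla z)+\int_D\rho^2|\nabla^2\bar u|^2\le C\rho^{n-1}S\,\mathcal E(S),\qquad\int_D\mathbf f(z/\rho)\le C\sigma^2\rho^{n-1}S\,\mathcal E(S).\tag{13}$$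

**Lemma 8.** Let $\ell=\rho^\theta$. If $T\ge\rho$ and (H) holds on $(-T-\ell,T+\ell)$, then
$$\int_{B'_{\rho/4}(\tilde y)\times(-T,T)}\mathbf h(\nabla z)\le C\sigma\rho^{n-1}(T+\ell)\,\mathcal E(T+\ell).$$

*Proof.* Let $D^s=B'_{(1+s)\rho/4}(\tilde y)\times(-T-s\ell,T+s\ell)$, $0\le s\le1$. For $s<s'$ take $0\le\chi\le1$ with $\chi=1$ on $D^s$, $\operatorname{spt}\chi\subset\overline{D^{s'}}$, $|\tilde\nabla\chi|\le\frac C{(s'-s)\rho}$, $|\partial_n\chi|\le\frac C{(s'-s)\ell}$. Since $z$ is bounded, $w=\chi z$ is admissible. As in (7), Lemma 4 on $D^{s'}$ gives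
$$c_0\int_{D^s}\mathbf h(\nabla z)\le C\int_{D^{s'}\setminus D^s}\mathbf h(\nabla z)+\frac C{(s'-s)^q}\int_{D^1}\big(\mathbf f(z/\rho)+\mathbf g(z/\ell)\big)+C\int_{D^1}|\nabla^2\bar u||z|.$$
By (11) and $|z/\ell|^2\le|z/\rho|^2$, $\mathbf g(z/\ell)\le C\mathbf f(z/\rho)$. Add $C\int_{D^s}\mathbf h(\nabla z)$, divide by $c_0+C$, and apply Lemma 2:
$$\int_{D^0}\mathbf h(\nabla z)\le C\int_{D^1}\mathbf f(z/\rho)+C\int_{D^1}\rho|\nabla^2\bar u||z/\rho|.$$
With $S=T+\ell$, (13) bounds the first term by $C\sigma^2\rho^{n-1}S\mathcal E(S)$, and with Cauchy–Schwarz it bounds the second by $C\sigma\rho^{n-1}S\mathcal E(S)$. $\square$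

## 8. Interpolating between two slices

Suppose for a moment that $z$ minimizes the integral of $F_A$ on $D_t=B'\times(-t,t)$ among functions with the same values at the two heights $\pm t$, with no side condition on $\partial B'$ and no errors. Compare with the function $z_t$ that is linear in $x_n$ between $z(\cdot,-t)$ and $z(\cdot,t)$. Its vertical derivative is the vertical average of $\partial_nz$, so by Jensen its $g_A$-energy is not larger than that of $z$. By convexity its $f_A$-energy is at most $t$ times the sum of the energies of the two slices. With $\Phi(t)=\int_{D_t}f_A(\tilde\nabla z)$ this says $\Phi(t)\le t\,\Phi'(t)$, that is, $\Phi(t)/t$ is nondecreasing. So the average over a short window is controlled by the average over a long one, and the long one is Lemma 8. The actual proof has a horizontal cut-off and error terms, and must recover the vertical part too. For $\kappa\in(0,1)$ set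
$$\hat\kappa:=\kappa+\omega_1(2\varepsilon')+C_\kappa\sigma^2+\sigma .$$

**Lemma 9.** Let $\rho\le T\le\ell=\rho^\theta$, let (H) hold on $(-5\ell,5\ell)$, and let $\mathcal E(S)\le KS^{-\beta}$ for all $S\in[\rho,5\ell]$. Then
$$\frac1T\int_{B'_{\rho/8}(\tilde y)\times(-T,T)}\mathbf h(\nabla z)\le C\hat\kappa\,\rho^{n-1}K\,T^{-\beta}.$$

The weight $S^{-\beta}$ with $\beta>0$ is what makes the sums over dyadic windows below geometric. With $\beta=0$ they would have about $\log_2(\ell/T)$ equal terms.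

*Proof.* Let $J\ge0$ be minimal with $2^JT\ge\ell$ and $T'=2^{J+1}T\in[2\ell,4\ell]$. Write $B'=B'_{\rho/4}(\tilde y)$, $D_t=B'\times(-t,t)$.

**Step 1: the long window.** This step gives the starting value at $T'$. Lemma 8 with $T'$ in place of $T$ applies because $T'+\ell\le5\ell$; as $T'+\ell\le2T'$, it gives
$$\frac1{T'}\int_{D_{T'}}\mathbf h(\nabla z)\le C\sigma\rho^{n-1}K(T')^{-\beta}.\tag{14}$$

**Step 2: the competitor.** The aim is a comparison inequality on $D_t$ free of $|z|^q$. Let $\eta=\eta(\tilde x)$, $0\le\eta\le1$, $\eta=1$ on $B'_{\rho/8}(\tilde y)$, $\operatorname{spt}\eta\subset B'$ compact, $|\tilde\nabla\eta|\le C/\rho$. Use the representative of $z$ that is absolutely continuous in $x_n$ for a.e. $\tilde x$. For a.e. $t\in(T,T')$ the slices $z(\cdot,\pm t)$ belong to $W^{1,p}(B')$, with gradient the slice of $\tilde\nabla z$. For such $t$ and $|s|<t$ let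
$$z_t(\tilde x,s)=\tfrac{t-s}{2t}z(\tilde x,-t)+\tfrac{t+s}{2t}z(\tilde x,t),\qquad\zeta=z-z_t,$$
$$d_t=\partial_nz_t=\frac{z(\cdot,t)-z(\cdot,-t)}{2t}=\frac1{2t}\int_{-t}^t\partial_nz\,ds .$$
For a.e. $\tilde x$, $\zeta(\tilde x,\cdot)$ is absolutely continuous and vanishes at $\pm t$. Hence $w=\eta\zeta$, extended by $0$, is in $W^{1,p}$ with compact support in $\overline{D_t}$, and $\partial_nw=\eta(\partial_nz-d_t)\in L^q$ on $D_t$, where $d_t\in L^q$ by Jensen. So $w$ is admissible. Since $z-w=(1-\eta)z+\eta z_t$ and $\eta$ does not depend on $x_n$,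
$$\tilde\nabla(z-w)=(1-\eta)\tilde\nabla z+\eta\tilde\nabla z_t-\zeta\otimes\tilde\nabla\eta,\qquad\partial_n(z-w)=(1-\eta)\partial_nz+\eta d_t .$$
The cut-off error $\zeta\otimes\tilde\nabla\eta$ enters only the $f$-block.

**Step 3: the comparison inequality.** Apply Lemma 4 on $D_t$. Replace $F_B$ by $F_A$ on both sides by Lemma 1(c) with $|B-A|\le2\varepsilon'$. This costs $\omega_1(2\varepsilon')\int_{D_t}[\mathbf h(\nabla z)+\mathbf h(\nabla z-\nabla w)]$, where $\mathbf h(\nabla z-\nabla w)\le C[\mathbf h(\nabla z)+\mathbf h(\nabla z_t)+\mathbf f(\zeta/\rho)]$. Lemma 1(d), with $X=(1-\eta)\tilde\nabla z+\eta\tilde\nabla z_t$ and $Y=-\zeta\otimes\tilde\nabla\eta$, and convexity of $f_A,g_A,\mathbf f$ give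
$$F_A(\nabla z-\nabla w)\le(1-\eta)F_A(\nabla z)+\eta\,[f_A(\tilde\nabla z_t)+g_A(d_t)]+C\kappa\,[\mathbf f(\tilde\nabla z)+\mathbf f(\tilde\nabla z_t)]+CC_\kappa\mathbf f(\zeta/\rho).$$
Moreover $|\nabla^2\bar u||w|\le\sigma\rho^2|\nabla^2\bar u|^2+\sigma^{-1}|\zeta/\rho|^2$. Subtract the finite quantity $\int_{D_t}(1-\eta)F_A(\nabla z)$ and use $\mathbf f(\zeta/\rho)\le C(\mathbf f(z/\rho)+\mathbf f(z_t/\rho))$. To handle $z_t$, set
$$a(t)=\sum_\pm\int_{B'}\mathbf f(\tilde\nabla z(\cdot,\pm t))\,d\tilde x,\qquad b(t)=\sum_\pm\int_{B'}\mathbf f(z(\cdot,\pm t)/\rho)\,d\tilde x .$$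
Convexity and $\int_{-t}^t\frac{t\pm s}{2t}ds=t$ give $\int_{D_t}\mathbf f(\tilde\nabla z_t)\le ta(t)$ and $\int_{D_t}\mathbf f(z_t/\rho)\le tb(t)$, and Jensen gives $\int_{D_t}\mathbf g(d_t)\le\int_{D_t}\mathbf g(\partial_nz)$. Since $\omega_1(2\varepsilon')\le\omega_1(1)\le CC_\kappa$, for a.e. $t\in(T,T')$
$$\int_{D_t}\eta\,[f_A(\tilde\nabla z)+g_A(\partial_nz)]\le\int_{D_t}\eta\,[f_A(\tilde\nabla z_t)+g_A(d_t)]+R_t,\tag{15}$$
$$R_t=C\Big\{(\kappa+\omega_1(2\varepsilon'))\Big[\int_{D_t}\mathbf h(\nabla z)+ta(t)\Big]+(C_\kappa+\sigma^{-1})\Big[\int_{D_t}\mathbf f(z/\rho)+tb(t)\Big]+\sigma\int_{D_t}\rho^2|\nabla^2\bar u|^2\Big\}\ge0 .$$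

**Step 4: the error on dyadic windows.** Let $S\ge T$ and $2S\le T'$. Then $\int_S^{2S}ta(t)\,dt\le2S\int_{D_{2S}}\mathbf f(\tilde\nabla z)$, and similarly for $b$ with $\mathbf f(z/\rho)$. By (13) with window $2S\le4\ell$, the factor $\sigma^2$ in its second part meets $C_\kappa+\sigma^{-1}$, and
$$\int_S^{2S}R_t\,dt\le C\big(\kappa+\omega_1(2\varepsilon')+C_\kappa\sigma^2+\sigma\big)\rho^{n-1}S^2\mathcal E(2S)\le C\hat\kappa\rho^{n-1}K\,S^{2-\beta}.\tag{16}$$

**Step 5: the horizontal part.** Here the monotonicity of $\Phi(t)/t$ appears, up to errors. Put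
$$\varphi(t)=\sum_\pm\int_{B'}\eta f_A(\tilde\nabla z(\cdot,\pm t))\,d\tilde x,\qquad\Phi(t)=\int_0^t\varphi=\int_{D_t}\eta f_A(\tilde\nabla z).$$
As before, $\int_{D_t}\eta f_A(\tilde\nabla z_t)\le t\varphi(t)$. Since $\eta$ is independent of $s$, Jensen gives $\int_{D_t}\eta g_A(d_t)\le\int_{D_t}\eta g_A(\partial_nz)<\infty$. So (15) implies $\Phi(t)\le t\varphi(t)+R_t$, that is,
$$\frac d{dt}\frac{\Phi(t)}t=\frac{t\varphi(t)-\Phi(t)}{t^2}\ge-\frac{R_t}{t^2}\qquad\text{for a.e. }t\in(T,T').$$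
Integrate from $S=2^jT$ to $T'$. By (16) the interval $(2^iT,2^{i+1}T)$ contributes at most $C\hat\kappa\rho^{n-1}K(2^iT)^{-\beta}$. By Lemma 1(b) and (14), $\Phi(T')/T'\le C\sigma\rho^{n-1}K(T')^{-\beta}$, and $\sigma\le\hat\kappa$. So, with $\mathcal N:=\hat\kappa\rho^{n-1}K$,
$$\frac{\Phi(S)}S\le\frac{\Phi(T')}{T'}+C\mathcal N\sum_{i\ge j}(2^iT)^{-\beta}\le C\mathcal N S^{-\beta},\qquad S=2^jT,\ 0\le j\le J+1.\tag{17}$$

**Step 6: the vertical part around its averages.** In Step 5 Jensen's inequality for $g_A$ was used and its gain thrown away; now we keep the gain. Let $0\le j\le J$ and $S=2^jT$. By (17) at $2S$, $\int_S^{2S}t\varphi(t)\,dt\le2S\Phi(2S)\le C\mathcal NS^{2-\beta}$. Together with (16), averaging $t\varphi(t)+R_t$ over $(S,2S)$ gives some $t_j\in(2^jT,2^{j+1}T)$, in the full-measure set where (15) holds, with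
$$t_j\varphi(t_j)+R_{t_j}\le C\mathcal N(2^jT)^{1-\beta}.$$
For all $Y,Y_0\in\mathbb R^N$, Lemma 1(a), valid for *all* base points, gives
$$g_A(Y)-g_A(Y_0)-Dg_A(Y_0)(Y-Y_0)=g_{A_n+Y_0}(Y-Y_0)\ge c_0\mathbf g(Y-Y_0).$$
Take $Y=\partial_nz$ and $Y_0=d_j:=d_{t_j}$. For a.e. $\tilde x$, $\int_{-t_j}^{t_j}(\partial_nz-d_j)\,ds=0$, so the linear term integrates to zero in $s$ and
$$c_0\int_{D_{t_j}}\eta\,\mathbf g(\partial_nz-d_j)\le\int_{D_{t_j}}\eta g_A(\partial_nz)-\int_{D_{t_j}}\eta g_A(d_j).$$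
By (15) the right side is at most $t_j\varphi(t_j)+R_{t_j}$. Hence
$$\int_{D_{t_j}}\eta\,\mathbf g(\partial_nz-d_j)\le C\mathcal N(2^jT)^{1-\beta},\qquad0\le j\le J.\tag{18}$$

**Step 7: the averages themselves.** It remains to bound $d_0$; we sum along the dyadic windows up to the long one. Let $\|\cdot\|_r$ be the norm of $L^r(B',\eta\,d\tilde x)$, $r\in\{2,q\}$. For $j<J$ we have $t_j<t_{j+1}\le4t_j$ and $d_j-d_{j+1}=\frac1{2t_j}\int_{-t_j}^{t_j}(\partial_nz-d_{j+1})\,ds$. Jensen and (18) for $j+1$ give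
$$\|d_j-d_{j+1}\|_r^r\le\frac1{2t_j}\int_{D_{t_{j+1}}}\eta|\partial_nz-d_{j+1}|^r\le C\mathcal N(2^jT)^{-\beta}.$$
Since $t_J\ge T'/2$, (14) gives $\|d_J\|_r^r\le\frac1{2t_J}\int_{D_{t_J}}\eta|\partial_nz|^r\le C\mathcal N(T')^{-\beta}$. Summing the geometric series, $\|d_0\|_r\le C(\mathcal NT^{-\beta})^{1/r}$, so $\int_{B'}\eta\,\mathbf g(d_0)\le C\mathcal NT^{-\beta}$. With (18) for $j=0$ and $T\le t_0\le2T$,
$$\frac1T\int_{D_T}\eta\,\mathbf g(\partial_nz)\le\frac CT\int_{D_{t_0}}\eta\,[\mathbf g(\partial_nz-d_0)+\mathbf g(d_0)]\le C\mathcal NT^{-\beta}.$$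
Together with (17) for $j=0$, $f_A\ge c_0\mathbf f$, and $\eta=1$ on $B'_{\rho/8}(\tilde y)$, this is the claim. $\square$

The constants $C$ in Lemmas 8 and 9 do not depend on $\sigma,\kappa,\varepsilon,\varepsilon'$.

## 9. Decay over all vertical windows and the proof of Theorem 2

**Parameters.** Let $\tau\le\frac18$ and $\kappa,\sigma,\varepsilon',\varepsilon$ be fixed below. Put
$$\rho_k=\tau^k\rho_0,\quad\ell_k=\rho_k^\theta,\quad H_0=\rho_0^{\theta/2},\quad H_{k+1}=H_k-6\ell_k,\quad I_k=(x_{0,n}-H_k,x_{0,n}+H_k).$$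
If $\rho_0\le\rho_*(\tau)$, then $6\sum_k\ell_k=6\rho_0^\theta/(1-\tau^\theta)\le\frac12H_0$, so $H_k\ge\frac12H_0$ for all $k$. This is why the stack in (12) has height $\rho_0^{\theta/2}$, which is much larger than $\rho_0^\theta$. Fix $\tilde y\in B'_{\rho_0}(\tilde x_0)$, write $E_k(s)=E((\tilde y,s),\rho_k)$, and
$$\Psi_k=\sup\Big\{T^\beta\,\frac1{2T}\int_{t-T}^{t+T}E_k(s)\,ds:\ T\ge\rho_k,\ (t-T,t+T)\subset I_k\Big\}.$$
Since $Z_{\rho_k}(\tilde y,s)\subset Z_{\rho_0}(\tilde y,s)\subset Z_{2\rho_0}(\tilde x_0,s)$, (12) and (6) give for $s\in I_0$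
$$E_0(s)\le C\varepsilon_*\rho_0^\beta,\qquad|(\nabla u)_{(\tilde y,s),\rho_0}-A|\le C\varepsilon_*^{1/2},\qquad\Psi_0\le C\varepsilon_*\rho_0^\beta,\tag{19}$$
the last because windows in $I_0$ have $T\le H_0\le1$. All cylinders $Z_{\rho_k}(\tilde y,s)$, $s\in I_k$, lie in the compact set $\bigcup_{|s|\le H_0}\overline{Z_{2\rho_0}(x_0+se_n)}\subset\Omega''$.

**Claim.** For all $k\ge0$:

($\mathrm a_k$) for $s\in I_k$: $E_k(s)\le\varepsilon$ and $|(\nabla u)_{(\tilde y,s),\rho_k}-A|\le\varepsilon'$;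

($\mathrm b_k$) $\Psi_k\le\tau^{(1+\beta/2)k}\,\Psi_0$.

($\mathrm a_0$) holds by (19) if $\varepsilon_*$ is small, and ($\mathrm b_0$) is trivial.

**Step 1: ($\mathrm a_k$) and ($\mathrm b_k$) imply ($\mathrm b_{k+1}$).** This step is the analogue of Step 1 in Section 4, averaged vertically. Write $\rho=\rho_k$, $\ell=\ell_k$, with $\bar u,z$ at scale $\rho$. For $s\in I_k$ let $A'=\nabla\bar u(\tilde y,s)$. By Lemma 3(i), on $Z_{\tau\rho}(\tilde y,s)$ we have $|\nabla\bar u-A'|\le2C_*\tau E_k(s)^{1/2}\le1$ if $\varepsilon$ is small, so $\mathbf h(\nabla\bar u-A')\le C\tau^2E_k(s)$ and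
$$E_{k+1}(s)\le C\tau^2E_k(s)+\frac C{|Z_{\tau\rho}|}\int_{Z_{\tau\rho}(\tilde y,s)}\mathbf h(\nabla z).\tag{20}$$
Let $t\in I_{k+1}$ and $T\ge\rho$, and suppose that either $(t-T,t+T)\subset I_{k+1}$ or $T=\rho$. In both cases $(t-T,t+T)\subset I_k$. Put $\hat T=T+\tau\rho\le2T$. Integrate (20) over $(t-T,t+T)$; each point of the last integral is counted for a set of $s$ of measure at most $2\tau\rho$, so by Fubini
$$\frac1{2T}\int_{t-T}^{t+T}E_{k+1}\le C\tau^2\Psi_kT^{-\beta}+\frac C{T(\tau\rho)^{n-1}}\int_{B'_{\tau\rho}(\tilde y)\times(t-\hat T,t+\hat T)}\mathbf h(\nabla z).$$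

- If $\hat T\le\ell$, apply Lemma 9 with center $t$, window $\hat T$ and $K=\Psi_k$. Since $t\in I_{k+1}$, $(t-5\ell,t+5\ell)\subset I_k$, so its hypotheses hold by ($\mathrm a_k$) and the definition of $\Psi_k$. Also $B'_{\tau\rho}\subset B'_{\rho/8}$. The integral is at most $\hat T\cdot C\hat\kappa\rho^{n-1}\Psi_k\hat T^{-\beta}$.
- If $\hat T>\ell$, apply Lemma 8 with center $t$ and window $\hat T$. Here $(t-\hat T-\ell,t+\hat T+\ell)\subset I_k$: if $(t-T,t+T)\subset I_{k+1}$, this holds because $\tau\rho+\ell\le2\ell$; if $T=\rho$, because $\hat T+\ell\le3\ell$. The definition of $\Psi_k$ gives $(\hat T+\ell)\,\mathcal E(\hat T+\ell)\le\Psi_k(\hat T+\ell)^{1-\beta}\le2\hat T\Psi_k\hat T^{-\beta}$, where $\mathcal E$ is formed with center $t$. The integral is at most $C\sigma\rho^{n-1}\hat T\Psi_k\hat T^{-\beta}$.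

As $\sigma\le\hat\kappa$ and $T\le\hat T\le2T$, in all cases
$$T^\beta\,\frac1{2T}\int_{t-T}^{t+T}E_{k+1}\le(C_3\tau^2+C_4\tau^{1-n}\hat\kappa)\Psi_k,\tag{21}$$
with $C_3,C_4$ independent of $\tau,\kappa,\sigma,\varepsilon',\varepsilon$. This covers windows $T\ge\rho$ in $I_{k+1}$. For windows $(t-T,t+T)\subset I_{k+1}$ with $\tau\rho\le T<\rho$, enlarge to $T=\rho$ and use (21):
$$T^\beta\frac1{2T}\int_{t-T}^{t+T}E_{k+1}\le\Big(\frac\rho T\Big)^{1-\beta}\rho^\beta\frac1{2\rho}\int_{t-\rho}^{t+\rho}E_{k+1}\le\tau^{\beta-1}(C_3\tau^2+C_4\tau^{1-n}\hat\kappa)\Psi_k .$$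
So $\Psi_{k+1}\le(C_3\tau^{1+\beta}+C_4\tau^{\beta-n}\hat\kappa)\Psi_k$. Choose successively:

1. $\tau\le\frac18$ with $C_3\tau^{\beta/2}\le\frac12$, which fixes $\rho_*$;
2. $\kappa$, then $\sigma$ (depending on $\kappa$) and $\varepsilon'$ such that $C_4\tau^{\beta-n}\hat\kappa\le\frac12\tau^{1+\beta/2}$;
3. $\varepsilon$ with $\varepsilon\le\varepsilon_1(\sigma)$, $C_1\sigma^{-n/2}\varepsilon^{1/2}\le\varepsilon'$, $2C_*\tau\varepsilon^{1/2}\le1$.

Then $\Psi_{k+1}\le\tau^{1+\beta/2}\Psi_k$, which gives ($\mathrm b_{k+1}$).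

**Step 2: ($\mathrm a_j$), ($\mathrm b_j$) for $j\le k$ imply ($\mathrm a_{k+1}$).** We pass from window averages to single cylinders, where the window $T=\rho_k$ is essential. Let $s\in I_{k+1}$. For $|s'-s|<\rho_k/2$ we have $Z_{\rho_{k+1}}(\tilde y,s)\subset Z_{\rho_k}(\tilde y,s')$, so $E_{k+1}(s)\le C\tau^{-n}E_k(s')$. Average in $s'$, using $(s-\rho_k,s+\rho_k)\subset I_k$ and then ($\mathrm b_k$) and (19):
$$E_{k+1}(s)\le C\tau^{-n}\rho_k^{-\beta}\Psi_k\le C\tau^{-n}\rho_0^{-\beta}\Psi_0\,\tau^{k(1-\beta/2)}\le C_\tau\varepsilon_*\,\tau^{k(1-\beta/2)}.\tag{22}$$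
This is at most $\varepsilon$ for small $\varepsilon_*$. Moreover $|(\nabla u)_{(\tilde y,s),\rho_{j+1}}-(\nabla u)_{(\tilde y,s),\rho_j}|\le C\tau^{-n}E_j(s)^{1/2}$ for $j\le k$. Since $s\in I_{k+1}\subset I_j$, (22) with smaller indices and (19) give, after summation, $|(\nabla u)_{(\tilde y,s),\rho_{k+1}}-A|\le C_\tau\varepsilon_*^{1/2}\le\varepsilon'$ for small $\varepsilon_*$, independently of $k$. The Claim follows by induction.

**Step 3: Hölder continuity.** Let $U=B'_{\rho_0}(\tilde x_0)\times(x_{0,n}-\frac12H_0,x_{0,n}+\frac12H_0)$. If $y=(\tilde y,s)\in U$, then $s\in I_k$ for all $k$, so (22) holds for all $k$. For $\rho_{k+1}\le r\le\rho_k$,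
$$\frac1{|Z_r|}\int_{Z_r(y)}|\nabla u-(\nabla u)_{y,r}|^2\le C\tau^{-n}E_k(s).$$
Hence for $0<r\le\rho_0$ the left side is at most $C'r^{1-\beta/2}$ with $C'$ independent of $y\in U$ and $r$. Campanato's theorem gives $\nabla u\in C^{0,\mu}_{\rm loc}(U)$ with $\mu=\frac{2-\beta}4$. Since $|u|\le M$ on $U\subset\Omega''$, Lemma 7, applied with $\Omega''$ in place of $\Omega$, gives $u\in C^{1,\alpha}_{\rm loc}(U)$ for all $\alpha\in(0,1)$, hence on every neighborhood $U'\Subset U$ of $x_0$. This proves Theorem 2. $\blacksquare$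

## 10. Vertical differentiability of $\mathcal V(\nabla u)$ and the proof of Theorem 1

Lebesgue's theorem does not give (12): we need a rate $\rho_0^\beta$, and uniformity over a stack of height $\rho_0^{\theta/2}\gg\rho_0$. Both come from differentiability of $\nu=\mathcal V(\nabla u)$, which is full in the vertical direction and fractional in the others.

**Lemma 10.** Let $u$ be a locally bounded local minimizer and $\Omega'\Subset\Omega$. Then $\partial_n\nu\in L^2(\Omega')$, and $\int_{\Omega'}|\nu(x+h)-\nu(x)|^2dx\le C|h|^{2\theta}$ for all small $h\in\mathbb R^n$, where $C$ may depend on $u,\Omega'$.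

*Proof.* Use (9) with $\chi\in C_c^\infty(\Omega)$ equal to $1$ on a neighborhood of $\overline{\Omega'}$. By Hölder, for example $\int|\tilde\nabla u|^{p-2}|\Delta u|^2\le\|\tilde\nabla u\|_{L^p}^{p-2}\|\Delta u\|_{L^p}^2$, the right side of (9) is at most $C(\|\Delta u\|_{L^p}^2+\|\Delta u\|_{L^q}^2)$, with norms on $\operatorname{spt}\chi$.

If $\gamma=n$, then $\|\Delta u\|_{L^q}\le C|h|$ as $\partial_nu\in L^q_{\rm loc}$, and also $\|\Delta u\|_{L^p}\le C|h|$ as $p\le q$. So $\int_{\Omega'}|\Delta\nu|^2\le C|h|^2$, and $\partial_n\nu\in L^2(\Omega')$.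

If $\gamma<n$, then $\|\Delta u\|_{L^p}\le C|h|$, and since $u$ is locally bounded, $\|\Delta u\|_{L^q}^q\le C\|\Delta u\|_{L^p}^p\le C|h|^p$. So $\|\Delta u\|_{L^q}^2\le C|h|^{2p/q}=C|h|^{2\theta}$, and the right side of (9) is at most $C|h|^{2\theta}$.

For a general vector $h$, write $\nu(x+h)-\nu(x)$ as a sum of $n$ differences in coordinate directions and apply the above on a slightly larger set than $\Omega'$. $\square$

**Corollary 1.** Let $\beta=\theta/2$. For a.e. $x_0\in\Omega$, with $A=\nabla u(x_0)$ and $\rho_i=2^{-i}$,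
$$\lim_{i\to\infty}\rho_i^{-\beta}\sup_{|s|\le\rho_i^{\theta/2}}\frac1{|Z_{2\rho_i}|}\int_{Z_{2\rho_i}(x_0+se_n)}\mathbf h(\nabla u-A)\,dx=0 .$$

*Proof.* Let $\Omega'\Subset\Omega$, $\rho$ small, and $H=\rho^{\theta/2}$. Use the representative of $\nu$ that is absolutely continuous on a.e. line parallel to $e_n$. For a.e. $x$ and all $|s|\le H$,
$$|\nu(x+se_n)-\nu(x)|^2\le H\int_{-H}^H|\partial_n\nu(x+s'e_n)|^2ds'.$$
By (8), $\mathbf h(\nabla u(x+y+se_n)-\nabla u(x))\le C|\nu(x+y)-\nu(x)|^2+C|\nu(x+y+se_n)-\nu(x+y)|^2$ for each $s$ and a.e. $y\in Z_{2\rho}(0)$. So for a.e. $x\in\Omega'$ the supremum in question at $x$, with $\rho$ in place of $\rho_i$, is at most $Cm_\rho(x)$, where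
$$m_\rho(x)=\frac1{|Z_{2\rho}|}\int_{Z_{2\rho}(0)}\Big[|\nu(x+y)-\nu(x)|^2+H\int_{-H}^H|\partial_n\nu(x+y+s'e_n)|^2ds'\Big]dy .$$
By Lemma 10, $\int_{\Omega'}m_\rho\le C(\rho^{2\theta}+H^2)\le C\rho^\theta$. Hence $\sum_i\rho_i^{-\theta/2}\int_{\Omega'}m_{\rho_i}\le C\sum_i\rho_i^{\theta/2}<\infty$, so $\rho_i^{-\beta}m_{\rho_i}\to0$ a.e. in $\Omega'$. Exhaust $\Omega$ by countably many $\Omega'$. $\square$

**Proof of Theorem 1.** Let $\Omega_0$ be the set of points that have a neighborhood on which $u\in C^{1,\alpha}$ for all $\alpha<1$; it is open. For a.e. $x_0$, apply Theorem 2 with $\beta=\theta/2$, $A=\nabla u(x_0)$, $L_0=|A|$, $\Omega''\Subset\Omega$ a ball about $x_0$, $M=\|u\|_{L^\infty(\Omega'')}$ and $\rho_0=\rho_i$ with $i$ large. For such $i$ we have $\rho_i\le\rho_*$ and $\overline{Z_{2\rho_i}(x_0+se_n)}\subset\Omega''$ for $|s|\le\rho_i^{\theta/2}$, and (12) holds by Corollary 1. So $x_0\in\Omega_0$, and $|\Omega\setminus\Omega_0|=0$.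 $\blacksquare$

The bound on $u$ entered in Section 5 and Lemma 10, through the admissibility of $\chi^2\Delta u$ and through $\|\Delta u\|_{L^q}^q\le C\|\Delta u\|_{L^p}^p$, and in Lemma 8, through (11). No claim is made without it.
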